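# Storing the Halting Problem in the Random Strings of a Universal Machine

## A machine whose random strings give away the halting problem

All strings are binary. A *machine* is a partial computable function $M:\{0,1\}^*\to\{0,1\}^*$, and the *plain complexity* of $x$ relative to $M$ is
$$C_M(x)=\min\{|p| : M(p)=x\}\qquad(\min\emptyset=\infty).$$
The set of random strings relative to $M$ is $R_{C_M}=\{x : C_M(x)>|x|\}$: the strings that $M$ cannot produce from a program of their own length or shorter. Let $\mathrm P_{\mathrm T}(R)$ be the class of languages that are polynomial-time Turing reducible to the oracle $R$, and $\mathrm P_{q(n)\text{-T}}(R)$ the class of those that are so reducible by an oracle machine making at most $q(n)$ queries on every input of length $n$. $\mathrm{DEC}$ is the class of decidable languages.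

Fix a standard enumeration $M_0,M_1,\dots$ of Turing machines and let
$$H=\{1^e0y : M_e\text{ accepts }y\}.$$
This is a c.e. set. A string without a $0$, such as $1^n$, is not in $H$. If $M_e$ decides $A$, then $y\in A\iff 1^e0y\in H$, so every decidable language reduces to $H$ by a single query.

We begin with a machine that is easy to analyze because it does almost nothing.

**Proposition 1.** Let $W(1y)=1y$ if $y\in H$, and let $W$ be undefined on all other inputs. Then $H$ reduces to $R_{C_W}$ with one query, and $\mathrm{DEC}\subseteq \mathrm P_{1\text{-T}}(R_{C_W})$.

*Proof.* $W$ is partial computable: on input $1y$, enumerate $H$ until $y$ appears. A string $z$ has $C_W(z)\le|z|$ exactly when $z=1y$ with $y\in H$. Hence $y\in H\iff 1y\notin R_{C_W}$. If $M_e$ decides $A$, then $y\in A\iff 11^e0y\notin R_{C_W}$. $\square$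

So whoever designs the machine can write a c.e. set into its non-random strings. To *mark* a string $z$ means to let $z$ be a program for itself. A marked string is not random, and marks can be added one after another, as an enumeration proceeds.

The machine $W$ is not universal. The question of these notes concerns universal machines. $U$ is *universal* if for every machine $M$ there is a constant $c_M$ with $C_U(x)\le C_M(x)+c_M$ for all $x$. The question, from "Limitations of Efficient Reducibility to the Kolmogorov Random Strings", is whether
$$\dim_{\mathrm{pspace}}\big(\mathrm P_{\mathrm T}(R_{C_U})\cap\mathrm{DEC}\big)=0\quad\text{for every universal machine } U.$$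
In words: are the decidable languages that can be solved efficiently from the random strings always a negligible part of the decidable languages, in the sense of pspace-dimension? We first recall that dimension and see what it says about $W$.

## Gales, and why containing DEC forces dimension one

Identify a language with its characteristic sequence $S\in\{0,1\}^\infty$, strings being listed in length-lexicographic order.

**Definition.** For $s\ge0$, an *$s$-gale* is a function $d:\{0,1\}^*\to[0,\infty)$ with
$$d(w)=2^{-s}\big(d(w0)+d(w1)\big)\quad\text{for all } w.$$
It *succeeds* on $S$ if $\limsup_n d(S[0..n-1])=\infty$. It is *pspace-computable* if there is $\hat d:\mathbb N\times\{0,1\}^*\to\mathbb Q$ with $|\hat d(r,w)-d(w)|\le2^{-r}$, computable in space polynomial in $r+|w|$. Here $w$ is a prefix of a characteristic sequence, not a string in the language. Finally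
$$\dim_{\mathrm{pspace}}(X)=\inf\{s\ge0 : \text{some pspace-computable } s\text{-gale succeeds on every } S\in X\}.$$

Think of $d(w)$ as the capital of a gambler who has seen the bits $w$ and bets on the next one. For $s=1$ the game is fair, and for $s<1$ it is unfavorable. As an example, put $d(0^n)=2^{sn}$ and $d(w)=0$ for all other $w$. Then $2^{-s}(d(0^{n}0)+d(0^n1))=2^{-s}2^{s(n+1)}=d(0^n)$, so $d$ is an $s$-gale. For every $s>0$ it succeeds on $000\cdots$, the empty language. Taking $s=2^{-k}$ makes it pspace-computable (approximate a $2^k$-th root of $2^n$), so the class $\{\emptyset\}$ has pspace-dimension $0$.

**Proposition 2.** Let $X$ be a class of languages with $\mathrm{DEC}\subseteq X$. Then no $s$-gale with $s\le1$ that has a computable approximation $\hat g$ with $|\hat g(r,w)-g(w)|\le2^{-r}$ succeeds on every member of $X$; indeed it fails on some decidable language. Moreover $\dim_{\mathrm{pspace}}(X)=1$.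

*Proof.* **Step 1: a decidable sequence on which a given gale fails.** Let $s\le1$, and let $g$ be an $s$-gale with computable approximation $\hat g$. Define $S$ bit by bit: given $w=S[0..n-1]$, let the next bit $c$ minimize $\hat g(n+2,wc)$, ties going to $0$. Let $c'$ be a bit minimizing the true value $g(wc')$. Then
$$g(wc)\le\hat g(n+2,wc)+2^{-(n+2)}\le\hat g(n+2,wc')+2^{-(n+2)}\le g(wc')+2\cdot2^{-(n+2)}.$$
Since $g(w0)+g(w1)=2^sg(w)$, the smaller of the two values is at most $2^{s-1}g(w)\le g(w)$. Therefore
$$g(S[0..n])\le g(S[0..n-1])+2^{-(n+1)}.$$
Summing, $g(S[0..n-1])\le g(\text{empty string})+1$ for all $n$, so $g$ does not succeed on $S$. As $\hat g$ is computable, $S$ is the characteristic sequence of a decidable language, which lies in $X$.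

**Step 2: the dimension is at least 1.** Every pspace-computable gale has a computable approximation. By Step 1 no $s\le1$ belongs to the set whose infimum is $\dim_{\mathrm{pspace}}(X)$.

**Step 3: the dimension of any class is at most 1.** For $s=1+2^{-k}$ let $g(w)=2^{(s-1)|w|}$. Then $g(w0)+g(w1)=2\cdot2^{(s-1)(|w|+1)}=2^{s}g(w)$, so $g$ is an $s$-gale. It tends to infinity along every sequence. For fixed $k$ we approximate $g(w)=(2^{|w|})^{1/2^k}$ to within $2^{-r}$ by binary search for the largest integer $i$ with $(i2^{-r})^{2^k}\le2^{|w|}$. This takes time, hence space, polynomial in $r+|w|$. So $\dim_{\mathrm{pspace}}(X)\le1+2^{-k}$ for every $k$. $\square$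

For the machine $W$ of Proposition 1 the class $\mathrm P_{\mathrm T}(R_{C_W})\cap\mathrm{DEC}$ is all of $\mathrm{DEC}$, and its dimension is $1$. To refute the statement in question we need a *universal* machine that behaves like $W$, at the price of more queries. This is what we shall prove.

**Theorem 3.** For every universal machine $V$ there is a universal machine $U$ with $C_U\le C_V+15$ (and $C_V\le C_U+O(1)$) such that:

1. $H\in\mathrm P_{\mathrm T}(R_{C_U})$, via a reduction making $O((n+1)^2)$ queries.
2. $\mathrm P_{\mathrm T}(R_{C_U})=\mathrm P_{\mathrm T}(H)$. Since $\mathrm P_{\mathrm T}(R_{C_{U'}})\subseteq\mathrm P_{\mathrm T}(H)$ for every universal $U'$, this is the largest value the class can take.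
3. $\mathrm{DEC}\subseteq\mathrm P_{q\text{-T}}(R_{C_U})$ with $q(n)=12288\,n^2$. Hence $\mathrm P_{\mathrm T}(R_{C_U})\cap\mathrm{DEC}=\mathrm{DEC}$.
4. $\dim_{\mathrm{pspace}}(\mathrm P_{\mathrm T}(R_{C_U})\cap\mathrm{DEC})=1$. In fact no computable $s$-gale with $s\le1$, whatever its resources, succeeds on all of this class. The same holds with $\mathrm P_{q\text{-T}}$ in place of $\mathrm P_{\mathrm T}$.

So "dimension $0$ for every universal $U$" is false, and every universal machine is within $O(1)$ of a counterexample. Nothing is claimed about the dimension for all $U$. Item 3 does not conflict with the bound quoted in the problem, that $\mathrm E=\mathrm{DTIME}(2^{O(n)})\not\subseteq\mathrm P_{n^\alpha\text{-T}}(R_C)$ for every $\alpha<\frac12$, because it uses quadratically many queries.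

## What universality adds: compressible strings that look marked

Take a universal $V$. The obvious way to combine it with the marking trick is to give $V$ all programs that begin with $0^{15}$ and to keep the programs that begin with $1$ for marks. For a c.e. set $\mathcal M\subseteq1\{0,1\}^*$ of marked strings, put
$$U(0^{15}p)=V(p),\qquad U(z)=z\text{ if }z\in\mathcal M,\qquad U\text{ undefined otherwise.}$$
The two clauses do not overlap, since marked strings begin with $1$. $U$ is partial computable, and $C_U\le C_V+15$, so $U$ is universal. Since $U$ is a machine, $C_V\le C_U+O(1)$. (If universality is taken to mean that for each $M$ there is $\sigma_M$ with $U(\sigma_Mp)=M(p)$ for all $p$, then $0^{15}\sigma_M$ works for $U$ when $\sigma_M$ works for $V$, and nothing else changes.) Moreover $C_U(z)$ is the minimum of $15+C_V(z)$ and, if $z\in\mathcal M$, of $|z|$. Hence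
$$z\notin R_{C_U}\iff z\in\mathcal M\ \text{ or }\ z\in D,\qquad D=\{z : C_V(z)\le|z|-15\}.\tag{1}$$
The oracle shows us $\mathcal M\cup D$. The set $D$ is *noise*: strings that look marked although we did not mark them. It is c.e., it depends only on $V$, and it is sparse. There are fewer than $2^{\ell-14}$ programs of length at most $\ell-15$, so for every $\ell$
$$\text{fewer than } 2^{\ell-14} \text{ strings of length } \ell \text{ are in } D.\tag{2}$$

**Direct marking fails.** Let $\mathcal M=\{1y:y\in H\}$ as for $W$. The machine $\mathrm{bin}(n)\mapsto1^n$ shows $C_V(1^n)\le\log_2n+O(1)$, so $1^n\in D$ for all large $n$. The query for $y=1^{n-1}$ then answers "$y\in H$", although $1^{n-1}\notin H$.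

**Repetition at a fixed address fails too.** By (2) only a $2^{-14}$ fraction of each length is noisy, which suggests spreading the bit for $y$ over a block $\{1yk : |k|=\kappa\}$ with $2^\kappa$ polynomial in $|y|$, and using a majority vote or a code. For $y=1^n$, however, each string $11^nk$ is determined by $n$ and $k$, so its $V$-complexity is at most $2\log_2n+\kappa+O(1)=O(\log n)$. For large $n$ the *whole block* lies in $D$. The noise is sparse on average and concentrated where it hurts.

The same computation applies to any computable rule that fixes a list $Q(y)$ of polynomially many queries before any answer is seen. Each member of $Q(1^n)$ is determined by $n$ and an index in the list, so it has complexity $O(\log n)$ for every universal machine. On input $1^n$ all listed queries longer than $c\log n$, for a suitable $c$, receive the answer "not random", whatever the designer does.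

What remains usable is this. By (2) and averaging, *most* blocks of length-$\ell$ strings contain few noisy strings, and inside such a block a code recovers the data. But the good blocks cannot be computed from $y$, so their addresses must themselves be read from the oracle. We therefore store $H$ as a tree with pointers: the root sits at a fixed address that is known to be good, and each node holds one bit of $H$ together with the addresses of its two children. Reading the bit for $y$ means walking down $|y|$ pointers, with adaptive queries.

## A code for blocks that are mostly clean

The purpose of the next lemma is to make a block readable as soon as a small constant fraction of it, at most, is noisy. The zero message must have the zero codeword, so that a block in which nothing has been written reads as the zero message.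

**Lemma 4.** For $m\ge3$ there are $N=N(m)\le192m$, nondecreasing in $m$, and maps $\mathrm{Enc}:\{0,1\}^m\to\{0,1\}^N$, $\mathrm{Dec}:\{0,1\}^N\to\{0,1\}^m$, computable in time $\mathrm{poly}(m)$, with $\mathrm{Enc}(0^m)=0^N$, and with $\mathrm{Dec}(w)=u$ whenever $w$ differs from $\mathrm{Enc}(u)$ in at most $N/32$ positions.

*Proof.* **Step 1: parameters.** This step fixes the sizes. Let $a\ge2$ be least with $a2^{a-2}\ge m$, and put $q=2^a$, $N=16aq$. Both are nondecreasing in $m$. Since $m\ge3>2\cdot2^0$, we have $a\ge3$, and minimality gives $(a-1)2^{a-3}<m$. As $\frac a{a-1}\le\frac32$,
$$a2^a=8\cdot\frac a{a-1}\cdot(a-1)2^{a-3}\le12m,\qquad\text{so } N\le192m.$$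
Also $2^{a-2}\le(a-1)2^{a-3}<m$, so $2^a<4m$ and time $2^{O(a)}$ is $\mathrm{poly}(m)$.

**Step 2: the inner code.** This step protects single field elements against bit errors. We choose $2^a$ words of length $16a$ with pairwise distance at least $4a$, greedily, starting with $0^{16a}$. To see that the choice does not get stuck, bound the size $B$ of a Hamming ball of radius $4a$ in $\{0,1\}^{16a}$. By the binomial theorem,
$$1\ge\sum_{i\le4a}\binom{16a}{i}\Big(\frac14\Big)^i\Big(\frac34\Big)^{16a-i}=\sum_{i\le4a}\binom{16a}i\frac{3^{16a-i}}{4^{16a}}\ge B\cdot\frac{3^{12a}}{2^{32a}},$$
and $3^{12}=531441\ge524288=2^{19}$ gives $B\le2^{13a}$. As long as fewer than $2^{3a}$ words have been chosen, the balls around them do not cover all $2^{16a}$ words, so another word can be chosen. We need only $2^a$. The search takes time $2^{O(a)}$. Assign the chosen words to the elements of $\mathbb F_q$, with $0^{16a}$ for $0$. (An irreducible polynomial of degree $a$ over $\mathbb F_2$, needed for the arithmetic of $\mathbb F_q$, is found by brute force in time $2^{O(a)}$.)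

**Step 3: the outer code.** This step spreads the message. Let $k=q/4=2^{a-2}$. Pad the message with zeros to $ka=a2^{a-2}\ge m$ bits and read it as the coefficients of a polynomial $f$ over $\mathbb F_q$ of degree less than $k$. The codeword is the list of inner codewords of $f(\alpha)$, $\alpha\in\mathbb F_q$; its length is $16a\cdot q=N$. The zero message gives $f=0$, hence the codeword $0^N$.

**Step 4: decoding.** Decode each inner block of $w$ to a nearest inner codeword, obtaining values $y_\alpha\in\mathbb F_q$. A block with fewer than $2a$ bit errors is decoded correctly, because inner distances are at least $4a$. With at most $N/32=aq/2$ bit errors in total, at most $(aq/2)/(2a)=q/4$ blocks are wrong. So $y_\alpha=f(\alpha)$ except at no more than $e:=q/4$ points. Now use the Berlekamp–Welch method: find, by linear algebra, polynomials $(E,Q)\ne(0,0)$ with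
$$\deg E\le e,\qquad\deg Q<e+k,\qquad Q(\alpha)=y_\alpha E(\alpha)\ \text{ for all }\alpha\in\mathbb F_q.$$
A nonzero solution exists: $E=\prod(X-\alpha)$ over the wrong points $\alpha$, and $Q=fE$. For *any* nonzero solution, $Q-fE$ has degree less than $e+k=q/2$ and vanishes at the at least $q-e=3q/4$ points where $y_\alpha=f(\alpha)$. Hence $Q=fE$. Then $E\ne0$, since otherwise also $Q=0$, and $f=Q/E$. Output the first $m$ bits of the coefficients of $f$. If the procedure does not produce a polynomial of degree less than $k$, output $0^m$. $\square$

For example, if $m=6$ then $a=3$ (as $2\cdot1<6\le3\cdot2$), $q=8$, $N=16\cdot3\cdot8=384$, and up to $12$ bit errors are corrected.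

## Levels, names and slots

We now lay out the memory. For each level $j\ge0$ let
$$\lambda_j=j+1,\quad m_j=2+2\lambda_{j+1}=2j+6,\quad N_j=N(m_j),\quad\kappa_j=\lceil\log_2N_j\rceil,\quad\ell_j=1+\lambda_j+4+\kappa_j.$$
Here $\ell_j$ is strictly increasing in $j$, because $\lambda_j$ is and $\kappa_j$ is nondecreasing. Also
$$N_j\le2^{\kappa_j}<2N_j\le384\,m_j.\tag{3}$$

**Definition.** A *name* of level $j$ is a string $v\in\{0,1\}^{\lambda_j}$; there are $2\cdot2^j$ of them. Each name has 16 *slots* $t\in\{0,1\}^4$, identified with $0,\dots,15$. Slot $(j,v,t)$ is the block of the $2^{\kappa_j}$ strings $1vtk$, $k\in\{0,1\}^{\kappa_j}$, all of length $\ell_j$. To *write* a message $u\in\{0,1\}^{m_j}$ into a slot is to mark those $1vtk$ for which $k$, as a number, is less than $N_j$ and the $k$-th bit of $\mathrm{Enc}(u)$ (counting from $0$) is $1$.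

Distinct slots are disjoint: different levels have different string lengths, and within a level $vt$ can be read off the string. For example, at level $0$ we have $\lambda_0=1$, $m_0=6$, $N_0=384$, $\kappa_0=9$, $\ell_0=15$. There are two names, $0$ and $1$, each with 16 slots of $512$ strings.

A message of length $m_j$ has room for a leading $1$ (to show that the slot is written), one data bit, and two names of level $j+1$. There are twice as many names of level $j$ as strings of length $j$. The 16 slots of a name let us rewrite a node up to 15 times without changing its address.

The noise $D$ is only enumerated. Let $D_s$ be the set of $z$ for which some $p$ with $|p|\le\min(s,|z|-15)$ satisfies $V(p)=z$ within $s$ steps. The sets $D_s$ are finite, uniformly computable and increasing, with union $D$.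

**Definition.** A slot of level $j$ is *spoiled* at stage $s$ if more than $2^{\kappa_j}/64$ of its strings lie in $D_s$. A name is spoiled if one of its slots is. Spoiling is permanent.

If a slot is never spoiled, then at most $2^{\kappa_j}/64$ of its strings lie in $D$, and by (3) this is less than $N_j/32$, the number of errors that Lemma 4 corrects.

**Lemma 5.** At most $2^j/4$ names of level $j$ are ever spoiled. In particular no name of level $0$ is ever spoiled.

*Proof.* By (2), fewer than $2^{\ell_j-14}$ strings of length $\ell_j$ are in $D$. Slots are disjoint, and each slot that is ever spoiled contains more than $2^{\kappa_j}/64$ of these strings. So the number of slots of level $j$ that are ever spoiled is less than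
$$\frac{64\cdot2^{\ell_j-14}}{2^{\kappa_j}}=2^{6+(1+\lambda_j+4+\kappa_j)-14-\kappa_j}=2^{\lambda_j-3}=\frac{2^j}4,$$
and there are at most as many spoiled names as spoiled slots. For $j=0$ the number is less than $1$. $\square$

The constant $15$ in the definition of $U$ was chosen for this computation.

## If the noise were known: a tree written once, and what breaks

Suppose for a moment that we knew all of $D$ in advance and wanted to store a decidable language $A$. We would assign to the $2^j$ strings $x$ of length $j$ distinct names $\nu(x)$ of level $j$ that are never spoiled. This is possible, since at least $2\cdot2^j-2^j/4>2^j$ names qualify. We would then write, once and for all, the message $1\,b(x)\,\nu(x0)\,\nu(x1)$ into slot $0$ of $\nu(x)$, where $b(x)=1$ iff $x\in A$. No name of level $0$ is ever spoiled, so the root can have the name $0$. A reader decodes the root's slot, follows one pointer per bit of $y$, and finds the bit for $y$.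

In reality both $D$ and $H$ are only enumerated, and marks cannot be erased. This forces two kinds of change:

* when $x$ enters $H$, the bit $b(x)$ changes and the node must be written again in a fresh place;
* when $\nu(x)$ becomes spoiled, $x$ must move to a new name, and then its parent must be rewritten to hold the new pointer.

The danger is the chain reaction. Suppose each name had only one slot. Then every rewriting of a node would move it, and so would force a rewriting, hence a move, of its parent, and so on up to the root. Merely creating the two children of the root would move the root twice, while level $0$ has only two names, and the reader would not know which one is current. Creating the $2^s$ nodes at depth $s$ would move the root $2^s$ times.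

With 16 slots, a node has to move because of rewritings only once per 16 requests. There are twice as many nodes one level down, so a move rate $a$ per node at level $j+1$ contributes only about $2a/16$ per node at level $j$. The factor $2/16<1$ damps the chain reaction. Here is the balance to expect. If $a$ moves per node suffice on every level, we need room for one move at creation, $\frac14$ for spoiled names (Lemma 5), and $\frac1{16}(2a+1)$ for rewritings caused by children and by the node's own bit. The equation $a=1+\frac14+\frac1{16}(2a+1)$ has the solution $a=\frac32$. The budget fits: $\frac32$ used plus $\frac14$ spoiled is less than the $2$ names available per node. At the root, at most $\frac32$ moves means exactly one. We now make this precise.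

## The construction of the marked set

Let $H_s$ be a computable increasing enumeration of $H$ by finite sets. The tree has nodes $x\in\{0,1\}^*$; node $x$ has level $|x|$ and children $x0,x1$. A node that is *present* has an *active name* $\nu(x)$ of level $|x|$ and a bit $b(x)$. Its *content* is the message
$$1\;b(x)\;\nu(x0)\;\nu(x1)\in\{0,1\}^{m_{|x|}},$$
with $0^{\lambda_{|x|+1}}$ as placeholder for the name of a child not yet present. All slots start unwritten. There are two procedures, used during a stage $s$.

* ALLOC($x$): choose the least name $v$ of level $|x|$ that was never chosen before and is not spoiled at stage $s$. Set $\nu(x)=v$ and write the content of $x$ into slot $0$ of $v$. If $x$ is nonempty, call REFRESH(parent of $x$).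
* REFRESH($x$): if $\nu(x)$ is not spoiled at stage $s$ and has fewer than 16 written slots, write the content of $x$ into its next slot. Otherwise call ALLOC($x$).

Stage $s$, for $s=0,1,2,\dots$, consists of three parts.

1. For each present $x$ in turn: if $\nu(x)$ is spoiled at stage $s$, call ALLOC($x$).
2. For each present $x$ in turn with $b(x)=0$ and $x\in H_s$: set $b(x)=1$ and call REFRESH($x$).
3. For each $x$ of length $s$: make $x$ present with $b(x)=1$ iff $x\in H_s$, and call ALLOC($x$).

Calls recurse only towards the root, so every stage terminates, provided that ALLOC always finds a name. Let $\mathcal M$ be the set of all strings ever marked.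

The first two stages can be run by hand. In stage $0$ the root becomes present with bit $0$, because the empty string is not of the form $1^e0y$. It gets the name $0$, and slot $0$ receives $1\,0\,00\,00$ with two placeholders. At level $1$ fewer than $2^1/4$ names are ever spoiled, so none. In stage $1$ nothing happens in parts 1 and 2. Node $0$ gets the name $00$, and REFRESH(root) writes $1\,0\,00\,00$ into slot $1$ (the name equals the placeholder). Then node $1$ gets the name $01$, and slot $2$ of the root's name receives $1\,0\,00\,01$. The largest written slot holds the current content.

**Lemma 6.** At every moment, the number $A_j$ of calls of ALLOC made so far at level $j$ satisfies $A_j\le\frac32\,2^j$. Consequently ALLOC always finds a name, and ALLOC is called for the root exactly once.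

*Proof.* Consider any moment, in stage $s$, of the run so far; a call that is just being started counts.

**Step 1: sorting the calls.** This step finds the causes of calls ALLOC($x$) with $|x|=j$. Each is of one of three kinds.

(i) *$x$ is newly created.* There are at most $2^j$ such calls.

(ii) *The active name of $x$ before the call is spoiled.* (The call may come from part 1 of the stage or from REFRESH.) This name is abandoned for ever. As no name is chosen twice, different calls of this kind abandon different spoiled names, and by Lemma 5 there are at most $2^j/4$ of them.

(iii) *The call comes from REFRESH($x$), with $\nu(x)$ unspoiled and all 16 slots written.* Slot $0$ of that name was written by ALLOC, and slots $1,\dots,15$ by 15 calls of REFRESH($x$) while the name was active. Charge these 15 calls, and the present call of REFRESH($x$), to the abandoned name. A call of REFRESH either writes one slot or passes to ALLOC, and no name is chosen twice, so different abandoned names are charged disjoint sets of 16 calls.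

**Step 2: counting REFRESH.** This step bounds kind (iii). Every call of REFRESH at level $j$ comes either from a call of ALLOC at level $j+1$, each of which makes at most one, or from part 2 of a stage, at most once per node because $b(x)$ changes at most once. So there are at most $A_{j+1}+2^j$ calls of REFRESH at level $j$, and kind (iii) occurs at most $(A_{j+1}+2^j)/16$ times. Hence
$$A_j\le2^j+\tfrac14\,2^j+\tfrac1{16}\big(A_{j+1}+2^j\big).\tag{4}$$

**Step 3: solving the recursion.** This step starts from the deepest levels. In stage $s$ no node of length greater than $s$ is present, so $A_j=0$ for $j>s$. If $A_{j+1}\le\frac32\,2^{j+1}$, then (4) gives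
$$A_j\le2^j\Big(1+\tfrac14+\tfrac1{16}\big(2\cdot\tfrac32+1\big)\Big)=\tfrac32\,2^j.$$
Downward induction on $j$ proves the bound for all $j$.

**Step 4: names never run out.** This step shows that a call just being started at level $j$ finds a name. The bound includes this call, so at most $\frac32\,2^j-1$ names of level $j$ have been chosen before. At most $\frac14\,2^j$ names are spoiled. Together these are at most $\frac74\,2^j-1<2\cdot2^j$ names, so a suitable one exists. The counts in Steps 1–3 concern only the run up to the moment considered, so there is no circularity: no call can be the first to fail.

**Step 5: the root.** $A_0\le\frac32$ and ALLOC(root) is called in stage $0$, so $A_0=1$ from then on. $\square$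

By Lemma 5 no name of level $0$ is ever spoiled, so the root receives the least name, $0$, and keeps it for ever. The whole process is computable, so $\mathcal M$ is c.e. It was built from $V$ (through the sets $D_s$) and $H$ alone, without reference to $U$. Hence the machine $U$ of the third section is now completely defined: on an input beginning with $1$, it runs the construction until that input is marked. Equation (1) holds for it.

**Lemma 7.** For every $x$, the name $\nu(x)$ has a final value $\nu^*(x)$, which is never spoiled. Only finitely many slots of it are written, namely an initial segment $0,\dots,t^*$, and slot $t^*$ contains the message $1\,b\,\nu^*(x0)\,\nu^*(x1)$ with $b=1$ iff $x\in H$.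

*Proof.* **Step 1: names settle.** By Lemma 6, ALLOC is called at most $\frac32\,2^{|x|}$ times at level $|x|$ in the entire construction. Only ALLOC($x$) changes $\nu(x)$, so $\nu(x)$ reaches a final value. If this value were ever spoiled, it would stay spoiled, and part 1 of a later stage would replace it.

**Step 2: the last written slot is current.** Slots of a name are written in order, and there are 16 of them. The content of a present node $x$ changes in only two ways. Either a child is allocated a name (its first or a new one), and this ALLOC is followed at once by REFRESH($x$); or part 2 of a stage sets $b(x)=1$ and calls REFRESH($x$). REFRESH($x$) writes the current content either into the next slot of $\nu(x)$ or, through ALLOC($x$), into slot $0$ of a new name. ALLOC($x$) itself, for whatever reason it is called, writes the current content into slot $0$ of the new name. So at the end of every stage the last written slot of $\nu(x)$ holds the current content of $x$.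

**Step 3: the limit.** From some stage on, $\nu(x)$, $\nu(x0)$ and $\nu(x1)$ have their final values, $b(x)$ has its final value (which is $1$ iff $x\in H$, by parts 2 and 3), and no further slot of $\nu^*(x)$ is written. By Step 2 the last written slot $t^*$ then holds the message claimed. $\square$

## Walking down the tree with quadratically many queries

*Proof of Theorem 3, items 1–3.*

**Step 1: the reduction.** This step describes how to decide $y\in H$ from $R_{C_U}$. Let $|y|=n$ and put $v_0=0$. For $j=0,\dots,n$ do the following.

* For each $t\in\{0,\dots,15\}$, query all $2^{\kappa_j}$ strings $1v_jtk$. Form the word whose $k$-th bit is $1$ iff $1v_jtk\notin R_{C_U}$, restrict it to its first $N_j$ positions, and apply $\mathrm{Dec}$.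
* Let $t^*$ be the largest $t$ whose decoded message begins with $1$, and let $1\,b\,\eta_0\,\eta_1$ be that message. (If there is none, reject; we shall see that this does not happen.)
* If $j<n$, put $v_{j+1}=\eta_c$, where $c$ is the $(j+1)$-st bit of $y$. If $j=n$, accept iff $b=1$.

**Step 2: correctness.** We show by induction that $v_j=\nu^*(y[0..j-1])$. For $j=0$ this holds because the root's name is $0$ for ever. Suppose it holds for $j$, and write $x=y[0..j-1]$. The name $v_j$ was chosen once, for $x$, and each of its slots is written at most once. So in each slot of $v_j$ the set of marked strings is exactly the set belonging to one codeword: the codeword of the message written there, or, if the slot is never written, $0^{N_j}=\mathrm{Enc}(0^{m_j})$. By (1), the word read differs from this codeword only at positions $k$ with $1v_jtk\in D$. By Lemma 7 the name $v_j$ is never spoiled, so there are at most $2^{\kappa_j}/64<N_j/32$ such positions. By Lemma 4 every slot is decoded correctly: written slots give messages that begin with $1$, and unwritten slots give $0^{m_j}$. So the $t^*$ found is the last written slot, and by Lemma 7 its message gives $b=1$ iff $x\in H$, together with $\eta_0=\nu^*(x0)$ and $\eta_1=\nu^*(x1)$. If $j<n$, this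 yields $v_{j+1}=\nu^*(y[0..j])$. If $j=n$, then $x=y$ and the answer is correct.

**Step 3: cost.** This step completes item 1. By (3) and Lemma 4 the procedure runs in polynomial time. The number of queries is at most
$$\sum_{j=0}^n16\cdot2^{\kappa_j}\le\sum_{j=0}^n16\cdot384\,(2j+6)=6144\big(n(n+1)+6(n+1)\big)=6144\,(n+1)(n+6),\tag{5}$$
which is $O((n+1)^2)$.

**Step 4: item 2.** This step compares $R_{C_U}$ with $H$ in both directions. By item 1 and composition of reductions, $\mathrm P_{\mathrm T}(H)\subseteq\mathrm P_{\mathrm T}(R_{C_U})$. Conversely, let $U'$ be any universal machine. The set $\{z:C_{U'}(z)\le|z|\}$ is c.e., since one searches for $p$ with $|p|\le|z|$ and $U'(p)=z$. Say that $M_e$ accepts this set. Then $z\notin R_{C_{U'}}\iff1^e0z\in H$, so $\mathrm P_{\mathrm T}(R_{C_{U'}})\subseteq\mathrm P_{\mathrm T}(H)$. With $U'=U$ this gives the equality.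

**Step 5: item 3.** This step counts queries for decidable languages. Let $M_e$ decide $A$. Then $y\in A\iff1^e0y\in H$, and by (5) the query count is at most $6144\,(n'+1)(n'+6)$ with $n'=n+e+1$. For fixed $e$ this is asymptotically $6144\,n^2$, so it is at most $12288\,n^2$ for all $n\ge n_e$, for some $n_e$. The finitely many shorter inputs are answered from a table without queries. Hence $A\in\mathrm P_{q\text{-T}}(R_{C_U})$ with $q(n)=12288\,n^2$, and intersecting with $\mathrm{DEC}$ gives $\mathrm P_{\mathrm T}(R_{C_U})\cap\mathrm{DEC}=\mathrm{DEC}$. $\square$

## Dimension one for these machines

*Proof of Theorem 3, item 4.* By item 3, both $\mathrm P_{\mathrm T}(R_{C_U})\cap\mathrm{DEC}$ and $\mathrm P_{q\text{-T}}(R_{C_U})\cap\mathrm{DEC}$ contain (indeed equal) $\mathrm{DEC}$. Proposition 2 applies to each: every computable $s$-gale with $s\le1$ fails on some decidable language, and the pspace-dimension is $1$. $\square$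

Thus for the machine $U$ built from any universal $V$ the dimension is $1\ne0$, and the statement "$\dim_{\mathrm{pspace}}(\mathrm P_{\mathrm T}(R_{C_U})\cap\mathrm{DEC})=0$ for every universal $U$" is false. Whether some other universal machine makes the dimension smaller is not settled by this argument.

## The same result with the threshold $C(x)\ge|x|$

The argument does not depend on whether randomness is defined by $C(x)>|x|$ or by $C(x)\ge|x|$. For $R=\{x:C_U(x)\ge|x|\}$ a mark must make a string compressible by at least one bit. Use blocks of strings $11vtk$, so that $\ell_j$ grows by $1$ to $\lambda_j+6+\kappa_j$, and let $U(1w)=11w$ when $11w$ is marked, keeping $U(0^{15}p)=V(p)$. A marked $z$ then has a program of length $|z|-1$, and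
$$z\notin R\iff C_U(z)<|z|\iff z\text{ is marked or } C_V(z)\le|z|-16.$$
So $D$ is replaced by $\{z:C_V(z)\le|z|-16\}$, and the sets $D_s$ accordingly. Fewer than $2^{\ell_j-15}$ strings of length $\ell_j$ lie in it, and the number of slots of level $j$ that are ever spoiled is less than
$$\frac{64\cdot2^{\ell_j-15}}{2^{\kappa_j}}=2^{6+\lambda_j+6-15}=2^{\lambda_j-3},$$
exactly as in Lemma 5. The rest of the proof is unchanged.
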